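\title{The Banach--Mazur game on products and the weight of a witness}

\begin{abstract}
Let $X$ be a metric space on which neither player has a winning strategy in the Banach--Mazur game. Call a space $Y$ a witness for $X$ if neither player has a winning strategy on $Y$ while the player who aims at an empty intersection has one on $X\times Y$. Fleissner and Kunen asked whether a metric space that has a witness must have a metric witness of its own weight. We show in ZFC that the answer is no: for every singular cardinal $\kappa$ of cofinality $\omega$ there is a metric space of weight $\kappa$ whose smallest witness has weight exactly $\kappa^+$. The space is built from a scale in a product $\prod_n\kappa_n$ of regular cardinals converging to $\kappa$.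
\end{abstract}

\section{Introduction}

We work in ZFC, and \emph{space} means nonempty topological space. The \emph{Banach--Mazur game} $\mathrm{BM}(Z)$ on a space $Z$ is played by two players, ONE and TWO, in innings $n=1,2,\dots$. In inning $n$, ONE chooses a nonempty open set $O_n$, with $O_n\subseteq T_{n-1}$ when $n>1$, and TWO responds with a nonempty open set $T_n\subseteq O_n$. ONE wins the play if $\bigcap_nO_n=\emptyset$; otherwise TWO wins. A \emph{strategy} for a player assigns a legal move to each finite sequence of earlier moves of the opponent, and it is \emph{winning} if the player wins every play that follows it. A metric space carries the topology induced by its metric, and a product carries the product topology. The \emph{weight} of a space is the least cardinality of a base. A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains a member of it; a base with $\emptyset$ removed is a $\pi$-base.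

On a complete metric space TWO wins, by answering $O_n$ with a ball of radius less than $1/n$ whose closure lies in $O_n$. On the rationals ONE wins, by removing the $n$-th rational in inning $n$. Between these extremes lie the spaces on which neither player has a winning strategy. This class is not closed under products (Example~\ref{ex:omega1}): ONE may win on $X\times Y$ without winning on either factor.

\begin{definition}\label{def:witness}
A \emph{witness} for a space $X$ is a space $Y$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$ and ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.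
\end{definition}

The following problem of Fleissner and Kunen appears in \cite{games}.

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ be a metric space such that neither player has a winning strategy in $\mathrm{BM}(X)$, and suppose that some topological space is a witness for $X$. Must $X$ have a witness that is a metric space of the same weight as $X$?}
\medskip

The answer is no. To state the theorem, for functions $f,g$ from $\omega$ to the ordinals write $f\le^*g$ (respectively $f<^*g$) if $f(n)\le g(n)$ (respectively $f(n)<g(n)$) for all but finitely many $n$.

\medskip
\noindent\textbf{Setting $(\ast)$.} \emph{The sequence $\langle\kappa_n:n<\omega\rangle$ is a strictly increasing sequence of uncountable regular cardinals, $\kappa=\sup_n\kappa_n$, the cardinal $\lambda>\kappa$ is regular, and $\langle f_\xi:\xi<\lambda\rangle$ is a sequence in $\prod_n\kappa_n$ such that $f_\eta\le^*f_\xi$ for $\eta<\xi$ and every $h\in\prod_n\kappa_n$ satisfies $h\le^*f_\xi$ for some $\xi$.}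
\medskip

We call $\langle f_\xi:\xi<\lambda\rangle$ the \emph{scale}.

\begin{theorem}\label{thm:main}
Assume $(\ast)$. There is a metric space $X$ of weight $\kappa$ such that:
\begin{enumerate}
\item[(1)] neither player has a winning strategy in $\mathrm{BM}(X)$;
\item[(2)] if $Y$ is any topological space with a $\pi$-base of size less than $\lambda$ and ONE has no winning strategy in $\mathrm{BM}(Y)$, then ONE has no winning strategy in $\mathrm{BM}(X\times Y)$;
\item[(3)] there is a metric space $Y$ of weight exactly $\lambda$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$, but ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.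
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:sharp}
Assume $(\ast)$ and let $X$ be as in Theorem~\ref{thm:main}. The least weight of a witness for $X$, among all topological spaces, is $\lambda$, and it is attained by a metric space. Moreover, ONE has no winning strategy in $\mathrm{BM}(X^m)$ for any finite $m\ge1$.
\end{corollary}

\begin{proof}
A space of weight less than $\lambda$ has a $\pi$-base of size less than $\lambda$, so by (2) it is not a witness, and (3) provides a metric witness of weight $\lambda$. The last statement holds for $m=1$ by (1). The space $X^m$ has a base of size $\kappa<\lambda$, so (2) applied to $Y=X^m$ carries the statement from $m$ to $m+1$.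
\end{proof}

Setting $(\ast)$ can always be realized. The product $\prod_n\kappa_n$ modulo finite has \emph{true cofinality} $\lambda$ if $\lambda$ is a regular cardinal and there is a $<^*$-increasing sequence of length $\lambda$ in $\prod_n\kappa_n$ that is cofinal in the order $\le^*$. By a theorem of Shelah \cite[Ch.~II, Thm.~1.5]{shelah}, for every singular cardinal $\kappa$ of cofinality $\omega$ there is an increasing sequence of regular cardinals with supremum $\kappa$ whose product modulo finite has true cofinality $\kappa^+$.

\begin{corollary}\label{cor:answer}
Let $\kappa$ be a singular cardinal of cofinality $\omega$, for instance $\kappa=\aleph_\omega$. There is a metric space $X$ of weight $\kappa$ such that neither player has a winning strategy in $\mathrm{BM}(X)$, some metric space of weight $\kappa^+$ is a witness for $X$, and no topological space with a $\pi$-base of size at most $\kappa$ is a witness for $X$. The answer to the Problem is no.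
\end{corollary}

\begin{proof}
All but finitely many terms of Shelah's sequence are uncountable. Dropping finitely many coordinates does not affect the orders $\le^*$ and $<^*$, so $(\ast)$ holds with $\lambda=\kappa^+$. Apply Theorem~\ref{thm:main}.
\end{proof}

Weights that are not singular of cofinality $\omega$ are not treated in this paper.

Section~\ref{sec:baire} translates the Problem into the language of Baire spaces, works out the two smallest cases and describes the idea of the construction. Section~\ref{sec:X} defines $X$, and Section~\ref{sec:small} proves part (2). Section~\ref{sec:stat} proves a stationarity statement, which Section~\ref{sec:Y} uses to build the witness of weight $\lambda$.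

\section{Baire spaces and their products}\label{sec:baire}

\subsection*{Conventions}
An ordinal is the set of smaller ordinals. For a set $A$, ${}^\omega A$ is the set of infinite sequences from $A$, $A^{<\omega}$ the set of finite sequences, and $[A]^{<\omega}$, $[A]^{\le\omega}$ the sets of finite and of countable subsets. The length of a finite sequence $s$ is $|s|$; extension is written $\subseteq$ and concatenation $s^\frown t$. The maximum of the empty set is $0$. An infinite cardinal $\mu$ is \emph{regular} if every subset of $\mu$ with fewer than $\mu$ elements is bounded in $\mu$, and $|\mu^{<\omega}|=\mu$ for every infinite cardinal $\mu$.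

Every metric space constructed below is a subspace $Z$ of a product $\prod_{n<\omega}A_n$ of discrete spaces. The metric is $d(z,z')=2^{-n}$, where $n$ is least with $z(n)\neq z'(n)$, and the \emph{cylinders} $[s]=\{z\in Z:s\subset z\}$, for finite sequences $s$, form a base.

\subsection*{What a win for ONE means}
A space is \emph{Baire} if the intersection of countably many dense open sets is dense. A set is \emph{meager} if it is a union of countably many nowhere dense sets. Oxtoby's theorem \cite{oxtoby} states that for every space $Z$, if ONE has a winning strategy in $\mathrm{BM}(Z)$, then some nonempty open subset of $Z$ is meager.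

\begin{proposition}\label{prop:baire}
ONE has a winning strategy in $\mathrm{BM}(Z)$ if and only if $Z$ is not Baire.
\end{proposition}

\begin{proof}
If $O$ is nonempty and open, $D_1,D_2,\dots$ are dense and open, and $O\cap\bigcap_nD_n=\emptyset$, then ONE wins by playing $O_1=O$ and $O_{n+1}=T_n\cap D_n$. Conversely, if ONE has a winning strategy, Oxtoby's theorem gives a nonempty open set $O$ covered by nowhere dense sets $N_1,N_2,\dots$; the sets $D_n=Z\setminus\overline{N_n}$ are dense and open, and $O\cap\bigcap_nD_n=\emptyset$.
\end{proof}

The conditions on TWO in the Problem take care of themselves, because a factor on which TWO wins cannot help ONE to win on a product.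

\begin{lemma}\label{lem:transfer}
If TWO has a winning strategy in $\mathrm{BM}(X)$ and ONE has one in $\mathrm{BM}(X\times Y)$, then ONE has one in $\mathrm{BM}(Y)$. The same holds with the roles of $X$ and $Y$ exchanged.
\end{lemma}

\begin{proof}
Let $\Upsilon$ be the strategy of TWO on $X$ and $\Psi$ the strategy of ONE on $X\times Y$. While playing on $Y$, ONE privately simulates a play on $X$ and a play on $X\times Y$. Let $W_1$ be the first move of $\Psi$. ONE picks nonempty open sets with $U_1\times V_1\subseteq W_1$ and plays $V_1$. When TWO answers $V_1'$, let $U_1'$ be the answer of $\Upsilon$ to $U_1$, let TWO play $U_1'\times V_1'$ in the product game, and let $W_2$ be the answer of $\Psi$. ONE picks $U_2\times V_2\subseteq W_2$; then $U_2\subseteq U_1'$ and $V_2\subseteq V_1'$, so both are legal moves. ONE plays $V_2$, and so on. Since $\Upsilon$ wins, there is $x\in\bigcap_nU_n$. A point $y\in\bigcap_nV_n$ would give $(x,y)\in\bigcap_nW_n$, which is empty because $\Psi$ wins. So $\bigcap_nV_n=\emptyset$. The second statement follows since $X\times Y$ and $Y\times X$ are homeomorphic.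
\end{proof}

\begin{corollary}\label{cor:reform}
If $X$ and $Y$ are Baire and $X\times Y$ is not, then neither player has a winning strategy in $\mathrm{BM}(X)$ or in $\mathrm{BM}(Y)$, and $Y$ is a witness for $X$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:baire}, ONE wins on $X\times Y$ and on neither factor. By Lemma~\ref{lem:transfer}, a winning strategy for TWO on one factor would give ONE a winning strategy on the other.
\end{proof}

Thus the Problem concerns a Baire metric space $X$ whose product with some Baire space fails to be Baire, and asks whether the failure already occurs with a Baire metric space of the weight of $X$.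

\subsection*{The two smallest cases}

\begin{example}\label{ex:countable}
\emph{If $X$ and $Y$ are Baire and one of them has a countable $\pi$-base, then $X\times Y$ is Baire.} Let $\{V_m:m<\omega\}$ be a $\pi$-base of $Y$, let $D_n\subseteq X\times Y$ be dense and open, and let $U\times V$ be a nonempty open rectangle. The projection $E_{n,m}$ of $D_n\cap(X\times V_m)$ to $X$ is open, and it is dense because $D_n$ meets every rectangle $U'\times V_m$. Pick $x\in U\cap\bigcap_{n,m}E_{n,m}$. Each section $\{y:(x,y)\in D_n\}$ is open and meets every $V_m$, so it is dense. A point $y\in V$ in all the sections gives $(x,y)\in(U\times V)\cap\bigcap_nD_n$.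
\end{example}

So a metric space of countable weight never satisfies the hypothesis of the Problem. Part (2) of Theorem~\ref{thm:main} says that for one particular $X$ the word ``countable'' in Example~\ref{ex:countable} can be replaced by ``of size less than $\lambda$''.

\begin{example}\label{ex:omega1}
A subset of $\omega_1$ is \emph{stationary} if it meets every closed unbounded subset of $\omega_1$; it is a standard fact that $\omega_1$ has two disjoint stationary subsets $A$ and $B$. Let
\[
X_A=\{u\in{}^\omega\omega_1:\sup\nolimits_nu(n)\in A\},
\]
and define $X_B$ in the same way. Every cylinder $[p]$ of $X_A$ is nonempty, since it contains $p^\frown\langle\alpha,\alpha,\dots\rangle$ for any $\alpha\in A$ above the entries of $p$. There are $\aleph_1$ cylinders and those of length one are pairwise disjoint, so the weight is $\aleph_1$.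

\emph{$X_A$ is Baire.} Let $D_n$ be dense and open and let $[p_0]$ be a cylinder. For each $p$ and $n$ fix $E(p,n)\supseteq p$ with $[E(p,n)]\subseteq D_n$. The limit ordinals $\delta<\omega_1$ such that $E(p,n)\in\delta^{<\omega}$ for all $p\in\delta^{<\omega}$ and all $n$ form a closed unbounded set. Take such a $\delta$ in $A$ above the entries of $p_0$, take $\delta_1<\delta_2<\cdots$ with supremum $\delta$, and put $p_n=E(p_{n-1}{}^\frown\langle\delta_n\rangle,n)$. Then $u=\bigcup_np_n$ has supremum $\delta\in A$ and lies in $[p_0]\cap\bigcap_nD_n$.

\emph{$X_A\times X_B$ is not Baire.} Let $D_k$ be the set of $(u,w)$ such that $u(i)\ge w(k)$ for some $i$ and $w(i)\ge u(k)$ for some $i$. It is open, and it is dense: lengthen both sequences of a given rectangle beyond $k$, then append $w(k)$ to the first and $u(k)$ to the second. A point of $\bigcap_kD_k$ would have $\sup u=\sup w\in A\cap B=\emptyset$.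
\end{example}

By Corollary~\ref{cor:reform}, $X_A$ satisfies the hypothesis of the Problem and $X_B$ is a metric witness of the same weight. One would guess that this is typical. If $X$ has weight $\kappa$ and dense open sets $D_n$ show that $X\times Y$ is not Baire, then $\kappa$ open subsets of $Y$ suffice to record the density of all $D_n$: start from one open set and close under the operation that finds, inside a rectangle $U\times V$ with $U$ basic, a smaller rectangle contained in $D_n$. It is tempting to assemble a witness from these $\kappa$ pieces. The closing operation gives no control over whether the result is Baire, and this is where the guess fails.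

\subsection*{Breaking the symmetry}
Example~\ref{ex:omega1} has two ingredients that we keep. A point carries a countable trace, here a supremum. In each factor a closure argument produces points with an admissible trace, and in the product dense open sets force the two traces to agree. The example is symmetric in its factors, and a counterexample to the Problem cannot be.

In our construction the trace of a point is a countable set $a\subseteq\kappa$. Both factors admit the same traces, those in a certain family $S$, and the conflict is moved to a second coordinate in $\prod_n\kappa_n$. Each $a\in S$ comes with a threshold $t_a\in\prod_n\kappa_n$. A point of $X$ with trace $a\in S$ has second coordinate $v\le^*t_a$, a point of $Y$ with trace $a$ has second coordinate $h\ge^*t_a$, and in the product dense open sets force equal traces together with $v(j)>h(j)$ for infinitely many $j$. The two demands have different costs. Staying below the threshold is cheap: fewer than $\lambda$ tasks can all be carried out below one member $f_\xi$ of the scale, and $t_a$ will lie above $f_\xi$ as soon as $a$ contains the values of $f_\xi$. Rising above the threshold is expensive: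 the open sets of $Y$ must be able to commit $h$ to exceed any given member of the scale, and this takes $\lambda$ open sets.

\section{The scale, the thresholds and the space $X$}\label{sec:X}

Assume $(\ast)$ from now on. Write $P=\prod_{n<\omega}\kappa_n$ and $P_m=\prod_{j<m}\kappa_j$.

\begin{lemma}\label{lem:bound}
Any family of fewer than $\lambda$ members of $P$ is $\le^*$-bounded by a single $f_\xi$.
\end{lemma}

\begin{proof}
For each $h$ in the family choose $\xi_h$ with $h\le^*f_{\xi_h}$. Since $\lambda$ is regular, some $\xi<\lambda$ is above all $\xi_h$, and $h\le^*f_{\xi_h}\le^*f_\xi$.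
\end{proof}

\begin{remark}\label{rem:tcf}
For $\kappa_n$ and $\kappa$ as in $(\ast)$, a scale as in $(\ast)$ exists for $\lambda$ if and only if $\lambda$ is the true cofinality of $P$ modulo finite. Given $(\ast)$, define $f'_\xi=f_\zeta+1$ by recursion, where $\zeta\ge\xi$ is such that $f'_\eta\le^*f_\zeta$ for all $\eta<\xi$ (Lemma~\ref{lem:bound}); this sequence is $<^*$-increasing and cofinal. Conversely, only $\lambda>\kappa$ needs proof. A family $H\subseteq P$ of size at most $\kappa$ is a union of sets $H_m$ with $|H_m|\le\kappa_m$, and $h'(n)=\sup\{h(n)+1:h\in H_m,\ m<n\}$ is below $\kappa_n$ by regularity. Then $h<^*h'$ for all $h\in H$, so $H$ is not cofinal.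
\end{remark}

We measure a countable set $a\subseteq\kappa$ against the scale. Put
\[
\chi_a(n)=\sup\{\alpha+1:\alpha\in a\cap\kappa_n\},\qquad \Sigma_a=\{\xi<\lambda:f_\xi<^*\chi_a\}.
\]
Here $\chi_a(n)$ is the least ordinal that contains $a\cap\kappa_n$, that is,
\begin{equation}\label{eq:chi}
\chi_a(n)\le\rho\iff a\cap\kappa_n\subseteq\rho .
\end{equation}
Since $\kappa_n$ is regular and uncountable, $\chi_a(n)<\kappa_n$, so $\chi_a\in P$. The set $\Sigma_a$ is an initial segment of $\lambda$, because $\eta<\xi\in\Sigma_a$ gives $f_\eta\le^*f_\xi<^*\chi_a$. It is a proper one, because $\chi_a\le^*f_\xi$ for some $\xi$ and this $\xi$ is not in $\Sigma_a$. Hence $\Sigma_a$ is an ordinal below $\lambda$, the height of $a$ along the scale. There is a direct way to make the height large: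
\begin{equation}\label{eq:feed}
\text{if }f_\xi(n)\in a\text{ for all }n,\text{ then }\xi\in\Sigma_a,
\end{equation}
since $f_\xi(n)\in a\cap\kappa_n$ gives $f_\xi(n)<\chi_a(n)$.

The threshold $t_a$ has to lie above every $f_\xi$ with $\xi\in\Sigma_a$, so that $X$ can stay below it. It also has to lie below $\chi_a$, so that it can be dominated by a function with values in $a$; this is what will allow $Y$ to rise above it (see Remark~\ref{rem:squeeze}). A function squeezed in this way is obtained by diagonalizing over countably many $f_\xi$, which is possible when the height has cofinality $\omega$. Let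
\[
S=\{a\in[\kappa]^{\le\omega}:\Sigma_a\text{ is a limit ordinal of cofinality }\omega\}.
\]

\begin{lemma}\label{lem:threshold}
For each $a\in S$ there is $t_a\in P$ such that $t_a<^*\chi_a$ and $f_\xi\le^*t_a$ for all $\xi\in\Sigma_a$.
\end{lemma}

\begin{proof}
Choose $\xi_0<\xi_1<\cdots$ cofinal in $\Sigma_a$, and $n_k$ with $f_{\xi_k}(m)<\chi_a(m)$ for all $m\ge n_k$. Let $t_a(n)=\max\{f_{\xi_k}(n):k\le n,\ n_k\le n\}$. For $n\ge n_0$ this is the maximum of a nonempty finite set of ordinals below $\chi_a(n)$, so $t_a<^*\chi_a$. If $\xi\in\Sigma_a$, take $k$ with $\xi\le\xi_k$; then $f_\xi\le^*f_{\xi_k}$, and $f_{\xi_k}(n)\le t_a(n)$ for $n\ge\max(k,n_k)$.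
\end{proof}

Fix the functions $t_a$, $a\in S$.

\begin{definition}\label{def:X}
Let
\[
X=\{(u,v)\in{}^\omega\kappa\times P:\ \text{if }\operatorname{ran}u\in S,\text{ then }v\le^*t_{\operatorname{ran}u}\},
\]
viewed as a subspace of the product of the discrete spaces $\kappa\times\kappa_n$. Let $\mathbb T$ be the set of pairs $\sigma=(p,q)$ with $p\in\kappa^m$ and $q\in P_m$ for some $m=|\sigma|$, and let $[\sigma]=\{(u,v)\in X:p\subset u,\ q\subset v\}$.
\end{definition}

\begin{lemma}\label{lem:X}
Every cylinder $[\sigma]$ is nonempty, and $X$ has weight $\kappa$. If $(u,v)\in{}^\omega\kappa\times P$ and $\xi<\lambda$ are such that $f_\xi(n)\in\operatorname{ran}u$ for all $n$ and $v\le^*f_\xi$, then $(u,v)\in X$.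
\end{lemma}

\begin{proof}
For $\sigma=(p,q)$, any $u\supset p$ together with $v=q^\frown\langle0,0,\dots\rangle$ is a point of $[\sigma]$. The cylinders form a base of size $|\mathbb T|=\kappa$, and every base has a member inside each of the $\kappa$ pairwise disjoint sets $[(\langle\alpha\rangle,\langle0\rangle)]$, $\alpha<\kappa$. For the last statement let $a=\operatorname{ran}u$. If $a\notin S$ there is nothing to prove. If $a\in S$, then $\xi\in\Sigma_a$ by \eqref{eq:feed}, and $v\le^*f_\xi\le^*t_a$ by Lemma~\ref{lem:threshold}.
\end{proof}

\section{Products with spaces of small $\pi$-weight}\label{sec:small}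

The method is visible in one family of dense open subsets of $X$. Fix $h\in P$ and let $A_n=\{(u,v)\in X:v(j)>h(j)\text{ for some }j\ge n\}$. To find a point of $\bigcap_nA_n$, choose $\xi$ and $i$ with $h(j)+1\le f_\xi(j)$ for $j\ge i$. Put $v(j)=0$ for $j<i$, put $v(j)=h(j)+1$ for $j\ge i$, and put $u(n)=f_\xi(n)$. Then $(u,v)\in X$ by Lemma~\ref{lem:X}, whether or not $\operatorname{ran}u$ is in $S$. Two moves were made: $v$ waits at $0$ until $f_\xi$ has overtaken $h$, and $u$ lists the values of $f_\xi$.

An arbitrary dense open set $D$ comes with no function $h$. It offers a finite extension of each $\sigma$, and an eventual bound says nothing about a finite sequence. The remedy is to ask $D$ for one extension for each possible waiting time $i$ and to glue the answers into a single member of $P$. The gluing works because the answer for waiting time $i$ is $0$ at the new coordinates below $i$, so at each coordinate $j$ only finitely many answers matter.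

\begin{lemma}\label{lem:uniform}
Let $Y$ be a space with a $\pi$-base $\mathcal B$, $|\mathcal B|<\lambda$, and let $D_1,D_2,\dots$ be dense open subsets of $X\times Y$. There is $\xi<\lambda$ such that for all $\sigma\in\mathbb T$, $B\in\mathcal B$ and $n\ge1$ there are $\sigma'=(p',q')\in\mathbb T$ extending $\sigma$ and $B'\in\mathcal B$ with
\[
B'\subseteq B,\qquad[\sigma']\times B'\subseteq D_n,\qquad q'(j)\le f_\xi(j)\ \text{ for }|\sigma|\le j<|\sigma'|.
\]
\end{lemma}

\begin{proof}
Let $\Theta=\mathbb T\times\mathcal B\times\{1,2,\dots\}$ and fix $\vartheta=(\sigma,B,n)\in\Theta$. For $i\ge|\sigma|$ let $\sigma^{+i}$ be $\sigma$ with both coordinates padded by zeros to length $i$. The set $[\sigma^{+i}]\times B$ is open and nonempty, so it meets $D_n$ in a point $(x,y)$. A neighborhood of $(x,y)$ inside the intersection can be taken of the form $[\sigma_i]\times V$, where $\sigma_i=(p_i,q_i)$ is an initial segment of $x$ of length at least $i$ and $V\subseteq B$. Choose $B_i\in\mathcal B$ with $B_i\subseteq V$. Then $\sigma_i$ extends $\sigma^{+i}$, $B_i\subseteq B$ and $[\sigma_i]\times B_i\subseteq D_n$. Define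
\[
g_\vartheta(j)=\max\{q_i(j):|\sigma|\le i\le j,\ j<|\sigma_i|\}.
\]
The maximum is over finitely many $i$, so $g_\vartheta\in P$.

Since $|\mathbb T|=\kappa<\lambda$ and $|\mathcal B|<\lambda$, we have $|\Theta|<\lambda$, and Lemma~\ref{lem:bound} gives $\xi$ with $g_\vartheta\le^*f_\xi$ for all $\vartheta\in\Theta$. Given $\vartheta=(\sigma,B,n)$, choose $i\ge|\sigma|$ with $g_\vartheta(j)\le f_\xi(j)$ for all $j\ge i$, and let $\sigma'=\sigma_i$ and $B'=B_i$. For $|\sigma|\le j<i$ we have $q_i(j)=0$, and for $i\le j<|\sigma_i|$ we have $q_i(j)\le g_\vartheta(j)\le f_\xi(j)$.
\end{proof}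

This lemma is the only place where the size of the $\pi$-base is used.

\begin{proposition}\label{prop:small}
If $Y$ is a Baire space with a $\pi$-base of size less than $\lambda$, then $X\times Y$ is Baire. In particular $X$ is Baire.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be such a $\pi$-base, let $D_1,D_2,\dots$ be dense and open in $X\times Y$, and let $[\sigma_0]\times V_0$ be a rectangle with $V_0\subseteq Y$ open and nonempty. It suffices to find a point of $([\sigma_0]\times V_0)\cap\bigcap_nD_n$. Take $\xi$ from Lemma~\ref{lem:uniform}. We describe a strategy for ONE in $\mathrm{BM}(Y)$ that builds a point of $X$ on the side; all choices are made by fixed well-orderings.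

Put $T_0=V_0$. In inning $n\ge1$, with $\sigma_{n-1}=(p,q)$ and $T_{n-1}$ given, ONE picks $B\in\mathcal B$ with $B\subseteq T_{n-1}$ and applies Lemma~\ref{lem:uniform} to
\[
\sigma=(p^\frown\langle f_\xi(n-1)\rangle,\ q^\frown\langle0\rangle),\qquad B,\qquad n .
\]
With $\sigma'$ and $B'$ from the lemma, ONE sets $\sigma_n=\sigma'$ and plays $O_n=B'\subseteq T_{n-1}$.

By Proposition~\ref{prop:baire} this strategy is not winning, so some play that follows it has a point $y\in\bigcap_nO_n$. The lengths $|\sigma_n|$ of this play increase strictly; let $u$ and $v$ be the unions of the first and of the second coordinates. Every $f_\xi(n)$ is in $\operatorname{ran}u$. For $j\ge|\sigma_0|$, the value $v(j)$ is either one of the inserted zeros or is bounded by $f_\xi(j)$ by the lemma. So $x=(u,v)\in X$ by Lemma~\ref{lem:X}. Finally $(x,y)\in[\sigma_n]\times O_n\subseteq D_n$ for all $n\ge1$, and $(x,y)\in[\sigma_0]\times V_0$ because $O_1\subseteq V_0$. For the last statement take $Y$ to be a one-point space.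
\end{proof}

\section{The family $S$ is stationary}\label{sec:stat}

Nothing so far shows that $S$ is nonempty; if it were empty, $X$ would be a complete metric space and would have no witness by Lemma~\ref{lem:transfer}. The witness needs $S$ to be large in the sense in which $A$ was large in Example~\ref{ex:omega1}. For $F\colon[\kappa]^{<\omega}\to[\kappa]^{\le\omega}$, a set $a\subseteq\kappa$ is \emph{closed under $F$} if $F(x)\subseteq a$ for every finite $x\subseteq a$, including $x=\emptyset$.

\begin{proposition}\label{prop:stat}
For every $F\colon[\kappa]^{<\omega}\to[\kappa]^{\le\omega}$ there is $a\in S$ closed under $F$.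
\end{proposition}

We want a closed set $a$ of height exactly $\delta$, for some $\delta$ of cofinality $\omega$. By \eqref{eq:feed} the height is at least $\delta$ once $a$ contains the values of $f_\beta$ for a sequence of $\beta$ cofinal in $\delta$. The height is at most $\delta$ if $\chi_a(n)\le f_\delta(n)$ for infinitely many $n$. The difficulty is that closing under $F$ adds ordinals that may destroy this upper bound; for a given $\delta$ it does so if $F(\emptyset)$ contains all values of $f_\delta$. So $\delta$ and the $\beta$'s must be chosen with $F$ in view. We shall impose ceilings on $a\cap\kappa_n$ one coordinate at a time. A ceiling imposed at a finite stage has to survive the infinitely many $\beta$'s still to come, which must be allowed to be arbitrarily large. A game expresses exactly this.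

Fix $F$. For a countable set $s\subseteq\lambda$ let $\mathrm{cl}(s)$ be the smallest subset of $\kappa$ that is closed under $F$ and contains $f_\beta(n)$ for all $\beta\in s$ and $n<\omega$. It is reached in $\omega$ steps, each adding countably many ordinals, so it is countable. Also $s\subseteq s'$ implies $\mathrm{cl}(s)\subseteq\mathrm{cl}(s')$.

A \emph{ceiling} is a function $e$ with finite domain $\operatorname{dom}e\subset\omega$ and $e(n)<\kappa_n$; there are $\kappa$ ceilings. A set $c\subseteq\kappa$ \emph{respects} $e$ if $c\cap\kappa_n\subseteq e(n)$ for all $n\in\operatorname{dom}e$. For a finite set $s\subseteq\lambda$ and a ceiling $e$, the game $G(s,e)$ has two players, Cutter and Chooser. In round $i<\omega$ Cutter plays $\gamma_i<\lambda$ and then Chooser plays $\beta_i$ with $\gamma_i\le\beta_i<\lambda$. Chooser wins if $\mathrm{cl}(s\cup\{\beta_0,\dots,\beta_i\})$ respects $e$ for every $i$; otherwise Cutter wins.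

A play won by Cutter is won after finitely many rounds, so the game is open for Cutter, and by the Gale--Stewart theorem one of the players has a winning strategy. (If Cutter has no winning strategy from a position, then every move $\gamma$ has an answer $\beta$ after which Cutter still has none. Chooser plays such answers forever, and no ceiling is ever violated, since a violation is a win for Cutter.) Call $(s,e)$ \emph{good} if Chooser has a winning strategy in $G(s,e)$.

\begin{lemma}\label{lem:good}
\begin{enumerate}
\item[(a)] $(\emptyset,\emptyset)$ is good.
\item[(b)] If $(s,e)$ is good, then $\mathrm{cl}(s)$ respects $e$.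
\item[(c)] If $(s,e)$ is good and $\gamma<\lambda$, then $(s\cup\{\beta\},e)$ is good for some $\beta$ with $\gamma\le\beta<\lambda$.
\item[(d)] If $(s,e)$ is good and $n\notin\operatorname{dom}e$, then $(s,e\cup\{(n,\rho)\})$ is good for some $\rho<\kappa_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every set respects the empty ceiling. (b) In a play won by Chooser, $\mathrm{cl}(s)\subseteq\mathrm{cl}(s\cup\{\beta_0\})$ and the larger set respects $e$. (c) Let $\beta$ be the answer of a winning strategy to the first move $\gamma$; the continuation of the strategy wins $G(s\cup\{\beta\},e)$.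

(d) Suppose not. By determinacy, for each $\rho<\kappa_n$ Cutter has a winning strategy $\Gamma_\rho$ in $G(s,e\cup\{(n,\rho)\})$, regarded as a function of Chooser's earlier moves. We let Chooser play against all of them at once. Consider the play of $G(s,e)$ in which Chooser follows a winning strategy and Cutter plays
\[
\gamma_i=\sup_{\rho<\kappa_n}\Gamma_\rho(\beta_0,\dots,\beta_{i-1}).
\]
This is a legal move because $\kappa_n<\lambda$ and $\lambda$ is regular. Since $\beta_i\ge\gamma_i\ge\Gamma_\rho(\beta_0,\dots,\beta_{i-1})$, the sequence $\beta_0,\beta_1,\dots$ is a legal sequence of answers to $\Gamma_\rho$ for every $\rho$. The set $c=\mathrm{cl}(s\cup\{\beta_i:i<\omega\})$ is countable, so $\rho=\chi_c(n)$ is below $\kappa_n$. Each set $\mathrm{cl}(s\cup\{\beta_0,\dots,\beta_i\})$ respects $e$ because Chooser won $G(s,e)$, and its intersection with $\kappa_n$ is contained in $c\cap\kappa_n\subseteq\rho$. So Chooser beats $\Gamma_\rho$ for this $\rho$, a contradiction.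
\end{proof}

Part (d) gives a ceiling at every new coordinate, with no information on its height. The scale supplies the information: the possible ceilings for $(s,e)$ form one member of $P$, some $f_\zeta$ bounds it, and if $\zeta<\delta$ then almost every coordinate carries a ceiling below $f_\delta$. It remains to choose $\delta$ as a closure point.

\begin{proof}[Proof of Proposition~\ref{prop:stat}]
For good $(s,e)$ define $R_{s,e}\in P$ by letting $R_{s,e}(n)$ be the least $\rho$ as in Lemma~\ref{lem:good}(d) if $n\notin\operatorname{dom}e$, and $0$ otherwise. Let $\zeta(s,e)$ be the least $\zeta$ with $R_{s,e}\le^*f_\zeta$, and let $\beta(s,e,\gamma)$ be the least $\beta$ as in Lemma~\ref{lem:good}(c).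

For $\kappa\le\eta<\lambda$ there are at most $|\eta|<\lambda$ triples $(s,e,\gamma)$ with $s\in[\eta]^{<\omega}$, $e$ a ceiling and $\gamma<\eta$. Since $\lambda$ is regular, we can choose $\delta_0=\kappa<\delta_1<\delta_2<\cdots<\lambda$ such that $\delta_{m+1}$ exceeds $\zeta(s,e)$ and $\beta(s,e,\gamma)$ whenever $(s,e)$ is good, $s\subseteq\delta_m$ and $\gamma<\delta_m$. Then $\delta=\sup_m\delta_m<\lambda$ is a limit ordinal of cofinality $\omega$, and
\[
\zeta(s,e)<\delta\quad\text{and}\quad\beta(s,e,\gamma)<\delta\qquad\text{for good }(s,e)\text{ with }s\subseteq\delta,\text{ and }\gamma<\delta .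
\]

We build good pairs $(s_i,e_i)$ with $s_i\subseteq\delta$, starting from $s_0=e_0=\emptyset$. Given $(s_i,e_i)$, we have $R_{s_i,e_i}\le^*f_{\zeta(s_i,e_i)}\le^*f_\delta$, so there is $n_i$ larger than all elements of $\operatorname{dom}e_i$ with $R_{s_i,e_i}(n_i)\le f_\delta(n_i)$. Let $e_{i+1}=e_i\cup\{(n_i,R_{s_i,e_i}(n_i))\}$; then $(s_i,e_{i+1})$ is good. Let $\beta_i=\beta(s_i,e_{i+1},\delta_i)$ and $s_{i+1}=s_i\cup\{\beta_i\}$; then $(s_{i+1},e_{i+1})$ is good and $\delta_i\le\beta_i<\delta$.

Let $a=\bigcup_j\mathrm{cl}(s_j)$. This is a countable set, and it is closed under $F$ as an increasing union of closed sets. By \eqref{eq:feed} each $\beta_i$ is in $\Sigma_a$; as the $\beta_i$ are cofinal in $\delta$ and $\Sigma_a$ is an initial segment, $\delta\subseteq\Sigma_a$. For $j>i$, Lemma~\ref{lem:good}(b) gives $\mathrm{cl}(s_j)\cap\kappa_{n_i}\subseteq e_j(n_i)\le f_\delta(n_i)$. Taking the union over $j$ and using \eqref{eq:chi}, we get $\chi_a(n_i)\le f_\delta(n_i)$ for all $i$. Since $n_0<n_1<\cdots$, we have $\delta\notin\Sigma_a$. Hence $\Sigma_a=\delta$ and $a\in S$.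
\end{proof}

\section{A witness of weight $\lambda$}\label{sec:Y}

The mirror image of $X$ is the space $Y_0$ of pairs $(w,h)\in{}^\omega\kappa\times P$ with $\operatorname{ran}w\in S$ and $t_{\operatorname{ran}w}\le^*h$. It has a base of size $\kappa$, so by Proposition~\ref{prop:small} it cannot be a witness, and one sees directly that it is not Baire. Its cylinders are nonempty, since by Proposition~\ref{prop:stat} every finite subset of $\kappa$ is contained in a member of $S$. Fix $\xi$ with $f_\xi(n)\ge1$ for almost all $n$. The sets $\{(w,h):f_\xi(k)\in\operatorname{ran}w\text{ and }h(j)=0\text{ for some }j\ge k\}$ are dense and open, and a point in all of them would satisfy $f_\xi\le^*t_{\operatorname{ran}w}\le^*h$ with $h(j)=0$ infinitely often. The defect is that a cylinder of $Y_0$ places no restriction on the later values of $h$. We therefore let a basic open set carry a promise: a function $g$ that $h$ must dominate from now on.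

Let $\mathcal G$ be the set of $g\in P$ that agree with some $f_\xi$ at all but finitely many coordinates. Then $|\mathcal G|\le\lambda\cdot\kappa=\lambda$, and
\begin{equation}\label{eq:G}
\text{for every }h\in P\text{ there is }g\in\mathcal G\text{ with }h(j)\le g(j)\text{ for all }j:
\end{equation}
take $\xi$ with $h\le^*f_\xi$ and replace $f_\xi(j)$ by $h(j)$ at the finitely many exceptional $j$.

\begin{definition}\label{def:Y}
An \emph{entry} is a triple $(w,s,g)$ consisting of a \emph{label} $w<\kappa$, a \emph{stem} $s\in P_l$ for some $l<\omega$, and a \emph{promise} $g\in\mathcal G$. A \emph{node} is a finite sequence of entries $\langle(w_i,s_i,g_i):i<m\rangle$ such that, with $l_i=|s_i|$, for all $i+1<m$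
\[
s_i\subseteq s_{i+1},\qquad s_{i+1}(j)\ge g_i(j)\ \text{ for }l_i\le j<l_{i+1},\qquad g_{i+1}(j)\ge g_i(j)\ \text{ for }j\ge l_{i+1}.
\]
Let $Y$ be the set of infinite sequences of entries $y=\langle(w_i,s_i,g_i):i<\omega\rangle$ such that all finite initial segments of $y$ are nodes, $l_i\to\infty$, and, with $a_y=\{w_i:i<\omega\}$ and $h_y=\bigcup_is_i\in P$,
\[
a_y\in S\qquad\text{and}\qquad t_{a_y}\le^*h_y .
\]
The topology is that of a subspace of $E^\omega$, where $E$ is the discrete set of entries; the cylinders $[\nu]$, for nodes $\nu$, form a base.
\end{definition}

There are at most $\lambda$ entries and hence at most $\lambda$ nodes, so $Y$ is a metric space of weight at most $\lambda$, once we know it is nonempty.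

\begin{lemma}\label{lem:promise}
In a node, for $i<i'<m$: $s_{i'}(j)\ge g_i(j)$ for $l_i\le j<l_{i'}$, and $g_{i'}(j)\ge g_i(j)$ for $j\ge l_{i'}$.
\end{lemma}

\begin{proof}
Induction on $i'$; the case $i'=i+1$ is the definition. Assume the claim for $i'$. For $l_i\le j<l_{i'}$ we have $s_{i'+1}(j)=s_{i'}(j)\ge g_i(j)$. For $l_{i'}\le j<l_{i'+1}$ we have $s_{i'+1}(j)\ge g_{i'}(j)\ge g_i(j)$. For $j\ge l_{i'+1}$ we have $g_{i'+1}(j)\ge g_{i'}(j)\ge g_i(j)$.
\end{proof}

The next lemma builds a point of $Y$ against an opponent $\Phi$ who may extend the current node in any way. The plan is to fix $a\in S$ in advance, to make the set of labels equal to $a$, and to make $h$ dominate $t_a$ by promising a function above $t_a$. The two aims interfere. The labels that $\Phi$ adds depend on our promise, and they stay in $a$ only if $a$ is closed under a function $F$ that predicts them; but $F$ must be defined before $a$ and $t_a$ are known, and it sees only finite subsets of $a$. The way out is that a promise serves only to make the finite stem returned by $\Phi$ large. So we replace it by a standard promise that has the same effect and depends only on a finite sequence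 $r$ of lower bounds. Because $t_a<^*\chi_a$, the lower bounds can be taken in $a$.

\begin{lemma}\label{lem:fusion}
Let $\mu_0$ be a nonempty node, and let $\Phi$ assign to each nonempty node $\nu$ and each $k\ge1$ a node $\Phi(\nu,k)\supseteq\nu$. There are nodes $\mu_0\subset\nu_1\subseteq\mu_1\subset\nu_2\subseteq\mu_2\subset\cdots$ with $\mu_k=\Phi(\nu_k,k)$ and $\bigcup_k\mu_k\in Y$.
\end{lemma}

\begin{proof}
\emph{Requests.} Let $\mu$ be a nonempty node with last entry $(w,s,g)$ and $l=|s|$. For $\alpha<\kappa$, $\beta<\kappa_l$ and $g^*\in\mathcal G$ with $g^*\ge g$ on $[l+1,\omega)$, the sequence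
\[
\mu[\alpha,\beta,g^*]=\mu^\frown\big\langle\big(\alpha,\ s^\frown\langle\max(g(l),\beta)\rangle,\ g^*\big)\big\rangle
\]
is a node. A \emph{request} at $\mu$ is a triple $(k,\alpha,r)$ with $k\ge1$, $\alpha<\kappa$ and $r\in P_L$ for some $L>l$. A promise $g^*$ with $g^*\ge g$ on $[l+1,\omega)$ \emph{meets} the request if the last stem of $\Phi(\mu[\alpha,r(l),g^*],k)$ has length $L$ and is $\ge r$ on $[l,L)$. For each request at $\mu$ that can be met, fix once and for all one promise $g^*$ that meets it, and call $\nu=\mu[\alpha,r(l),g^*]$ and $\Phi(\nu,k)$ the \emph{standard move} and the \emph{standard outcome} of the request.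

\emph{The function $F$.} For finite $x\subseteq\kappa$ let $N_x$ be the smallest set of nodes that contains $\mu_0$ and contains the standard outcome of every request $(k,\alpha,r)$ at a node of $N_x$ that can be met and has $\alpha\in x$ and $\operatorname{ran}r\subseteq x$. At each node there are countably many such requests, so $N_x$ is countable; also $x\subseteq x'$ implies $N_x\subseteq N_{x'}$. Let $F(x)$ consist of $0$ and all labels that occur in nodes of $N_x$. By Proposition~\ref{prop:stat} there is $a\in S$ closed under $F$.

\emph{A bound with values in $a$.} Fix $n_*$ with $t_a(n)<\chi_a(n)$ for $n\ge n_*$. For such $n$ some element of $a\cap\kappa_n$ is at least $t_a(n)$; let $t'(n)$ be the least one. For $n<n_*$ let $t'(n)=0\in a$. Then $t'\in P$, $\operatorname{ran}t'\subseteq a$ and $t_a\le^*t'$. Enumerate $a=\{\alpha_k:k\ge1\}$, with repetitions if necessary.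

\emph{The construction.} We define $\nu_k$, $\mu_k$ and finite sets $x_k\subseteq a$ with $\mu_k\in N_{x_k}$, starting from $x_0=\emptyset$. Let $(w,s,g)$ be the last entry of $\mu_{k-1}$ and $l=|s|$. By \eqref{eq:G} there is $g^\circ\in\mathcal G$ with $g^\circ(j)\ge\max(g(j),t'(j))$ for all $j$. Let $s^\circ$ be the last stem of $\Phi(\mu_{k-1}[\alpha_k,t'(l),g^\circ],k)$ and $L=|s^\circ|\ge l+1$. Then $s^\circ(l)=\max(g(l),t'(l))\ge t'(l)$, and $s^\circ(j)\ge g^\circ(j)\ge t'(j)$ for $l+1\le j<L$ by Lemma~\ref{lem:promise}. So $g^\circ$ meets the request $(k,\alpha_k,t'\upharpoonright L)$ at $\mu_{k-1}$. Let $\nu_k$ and $\mu_k$ be the standard move and standard outcome of this request, and let $x_k=x_{k-1}\cup\{\alpha_k\}\cup\operatorname{ran}(t'\upharpoonright L)$. Then $\mu_k\in N_{x_k}$, and the last stem of $\mu_k$ has length $L>l$ and is $\ge t'$ on $[l,L)$.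

\emph{Verification.} Let $y=\bigcup_k\mu_k$. The stem lengths tend to infinity. The labels of $\mu_k$ lie in $F(x_k)\subseteq a$, and $\alpha_k$ is a label of $\nu_k$, so $a_y=a\in S$. The intervals $[l,L)$ of the successive steps cover all $j$ from the length of the last stem of $\mu_0$ on, so $t_a\le^*t'\le^*h_y$. Hence $y\in Y$.
\end{proof}

\begin{proposition}\label{prop:Ybaire}
Every cylinder $[\nu]$ of $Y$ is nonempty, and $Y$ is Baire.
\end{proposition}

\begin{proof}
For a nonempty node $\mu_0$, Lemma~\ref{lem:fusion} with $\Phi(\nu,k)=\nu$ gives a point of $[\mu_0]$; in particular $Y\ne\emptyset$. Let $D_1,D_2,\dots$ be dense and open in $Y$, let $O$ be open and nonempty, and choose a nonempty node $\mu_0$ with $[\mu_0]\subseteq O$. For a nonempty node $\nu$ and $k\ge1$, pick a point of $[\nu]\cap D_k$ and let $\Phi(\nu,k)\supseteq\nu$ be an initial segment of it, long enough that $[\Phi(\nu,k)]\subseteq D_k$. The point given by Lemma~\ref{lem:fusion} lies in $[\mu_0]\subseteq O$ and in $[\mu_k]\subseteq D_k$ for all $k$.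
\end{proof}

\begin{remark}\label{rem:squeeze}
The inequality $t_a<^*\chi_a$ cannot be avoided. If a node has last entry $(w,s,g)$ with $|s|>k$, appending $(s(k),s,g)$ gives a node, so the open sets $\{y\in Y:h_y(k)\in a_y\}$ are dense. A point $y$ in all of them has $h_y(k)<\chi_{a_y}(k)$ for every $k$, and therefore $t_{a_y}\le^*h_y<^*\chi_{a_y}$.
\end{remark}

\begin{proposition}\label{prop:product}
$X\times Y$ is not Baire.
\end{proposition}

\begin{proof}
For $k<\omega$ let $D_k$ be the set of $((u,v),y)\in X\times Y$, with $y=\langle(w_i,s_i,g_i):i<\omega\rangle$, such that
\begin{enumerate}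
\item[(i)] $v(j)>s_i(j)$ for some $i$ and some $j$ with $k\le j<|s_i|$;
\item[(ii)] $w_i=u(k)$ for some $i$;
\item[(iii)] $u(i)=w_k$ for some $i$.
\end{enumerate}
Each condition is witnessed by finitely many coordinates of the point, so $D_k$ is open.

\emph{$D_k$ is dense.} Let $[\sigma]\times[\nu]$ be given, with $\sigma=(p,q)$ and $\nu$ a nonempty node with last entry $(w,s,g)$. Pick $J>\max(k,|\sigma|,|s|)$. Extend $s$ to $s'$ of length $J+1$ by $s'(j)=g(j)$ for $|s|\le j\le J$. Extend $p$ to $p'$ of length $J+1$ by zeros, and extend $q$ to $q'$ of length $J+1$ by zeros, except that $q'(J)=g(J)+1<\kappa_J$. Let $\nu'$ be obtained from $\nu$ by appending $k+1$ copies of the entry $(p'(k),s',g)$. This is a node: the new part of the stem equals $g$, and the promise is unchanged. It has length greater than $k$; let $w'$ be the label of its entry with index $k$, and let $\sigma'=(p'^\frown\langle w'\rangle,q'^\frown\langle0\rangle)$. Every point of $[\sigma']\times[\nu']$ satisfies (i) with $j=J$, (ii) because $u(k)=p'(k)$ is a label of $\nu'$, and (iii) with $i=J+1$. The rectangle $[\sigma']\times[\nu']$ is contained in $[\sigma]\times[\nu]$ and is nonempty by Lemma~\ref{lem:X}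 and Proposition~\ref{prop:Ybaire}.

\emph{The intersection is empty.} Suppose $((u,v),y)\in\bigcap_kD_k$. By (ii) and (iii), $\operatorname{ran}u=a_y\in S$. The definitions of $X$ and $Y$ give $v\le^*t_{a_y}\le^*h_y$. By (i), for every $k$ there is $j\ge k$ with $v(j)>h_y(j)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ and $Y$ be the spaces of Definitions~\ref{def:X} and~\ref{def:Y}. The weight of $X$ is $\kappa$ by Lemma~\ref{lem:X}. Part (2) is Proposition~\ref{prop:small} read through Proposition~\ref{prop:baire}. The spaces $X$ and $Y$ are Baire by Propositions~\ref{prop:small} and~\ref{prop:Ybaire}, and $X\times Y$ is not, by Proposition~\ref{prop:product}. Corollary~\ref{cor:reform} gives part (1) and shows that $Y$ is a witness for $X$. The weight of $Y$ is at most $\lambda$, and by part (2) it is not less than $\lambda$. This proves part (3).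
\end{proof}

\begin{thebibliography}{9}

\bibitem{games}
\emph{Games that involve set theory or topology},
\texttt{http://www.math.ac.vn/publications/vjm/VJM\_23/No.\%202/M.\%20Scheepers.PDF}.

\bibitem{oxtoby}
Oxtoby, \emph{The Banach--Mazur game and Banach category theorem}, Contributions to the Theory of Games III, 1957.

\bibitem{shelah}
Shelah, \emph{Cardinal Arithmetic}, Oxford, 1994.

\end{thebibliography}
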